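\title{Sequential connectedness of products and measurable cardinals}

\begin{abstract}
A space is sequentially connected if it is not the union of two disjoint nonempty sequentially closed sets. We study the conjecture that every product of first countable connected spaces is sequentially connected, and prove in ZFC that it holds if and only if there is no measurable cardinal. More precisely, products of $\mu$ sequentially connected spaces are always sequentially connected exactly when $\mu$ is smaller than every measurable cardinal, and otherwise the $\mu$-th power of some connected metrizable space is a counterexample. When the factors have cardinality at most a fixed cardinal below the first measurable one, the product is sequentially connected for any number of factors.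
\end{abstract}

\section{Introduction}\label{sec:intro}

A subset $Y$ of a topological space $X$ is \emph{sequentially closed} if it contains every limit of every convergent sequence of points of $Y$. The space $X$ is \emph{sequentially connected} if it is not the union of two disjoint nonempty sequentially closed sets. Closed sets are sequentially closed, so a sequentially connected space is connected. In a first countable space every point of the closure of $Y$ is the limit of a sequence in $Y$; there sequentially closed sets are closed, and the two notions of connectedness agree. In general they differ. An uncountable set with the topology of complements of countable sets is connected, since any two nonempty open sets meet, but its convergent sequences are eventually constant, so every subset is sequentially closed.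

Every product of connected spaces is connected, because the points that differ from a fixed point $x$ in finitely many coordinates form a connected dense set. For countably many factors each point of the product is the limit of a \emph{sequence} of such points, and this gives the known fact that sequential connectedness is countably productive (Example~\ref{ex:small} contains the argument). For uncountably many $T_1$ factors with at least two points the argument stops. The points that differ from $x$ in countably many coordinates form a dense proper subset, and this subset is sequentially closed: outside a countable set of coordinates, a sequence of such points is constantly equal to $x_i$ in coordinate $i$. So sequences do not lead from $x$ to all points of the product, and such a product is not first countable even when its factors are. The following conjecture is posed in \cite{LCA}.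

\begin{quote}
\textbf{Conjecture.} Let $\{X_i:i\in I\}$ be a family of first countable connected spaces. Then $\prod_{i\in I}X_i$ is sequentially connected.
\end{quote}

The simplest evidence is favorable. A product of path-connected spaces is path-connected, and path-connected spaces are sequentially connected because $[0,1]$ is. A counterexample requires a two-valued function on the product that respects limits of sequences, is unaffected by a change of any single coordinate, and is not constant. The model for such behavior is a two-valued, countably additive measure on the index set that vanishes on points, that is, a nonprincipal ultrafilter closed under countable intersections. Such ultrafilters exist exactly when measurable cardinals do, and this turns out to decide the question.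

We work in ZFC. An uncountable cardinal $\nu$ is \emph{measurable} if there is a nonprincipal ultrafilter on $\nu$ closed under intersections of fewer than $\nu$ members (Section~\ref{sec:prelim} recalls the terms). Throughout the paper,
\begin{quote}
$\kappa$ is the least measurable cardinal, and $\kappa=\infty$ if there is none;
\end{quote}
in the second case $\mu<\kappa$ holds for every cardinal $\mu$.

\begin{theorem}\label{thm:main}
For every cardinal $\mu$ the following are equivalent.
\begin{enumerate}
\item[(1)] $\mu<\kappa$, that is, $\mu$ is smaller than every measurable cardinal.
\item[(2)] Every product of $\mu$ sequentially connected spaces is sequentially connected.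
\item[(3)] Every product of $\mu$ first countable connected spaces is sequentially connected.
\item[(4)] $X^\mu$ is sequentially connected for every connected metrizable space $X$.
\end{enumerate}
In particular, the Conjecture holds if and only if there is no measurable cardinal.
\end{theorem}

Thus ZFC alone does not settle the Conjecture, subject to two consistency provisos. The Conjecture is consistent with ZFC if ZFC is consistent: it holds under the axiom of constructibility $V=L$, since $L$ has no measurable cardinals \cite{Scott}. It fails whenever a measurable cardinal exists, so ZFC does not prove it, provided that ZFC together with the existence of a measurable cardinal is consistent.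

The number of factors can be left free if their size is bounded.

\begin{theorem}\label{thm:bounded}
Let $\theta<\kappa$ be a cardinal. If $\{X_i:i\in I\}$ is any family of sequentially connected spaces with $|X_i|\le\theta$ for all $i$, then $\prod_{i\in I}X_i$ is sequentially connected, with no restriction on $|I|$. The uniform bound $\theta$ cannot be dropped: if $\kappa<\infty$, there is a family of $\kappa$ connected metrizable spaces, each of cardinality less than $\kappa$, whose product is not sequentially connected.
\end{theorem}

Since $2^{\aleph_0}<\kappa$ (Lemma~\ref{lem:kappa}), Theorem~\ref{thm:bounded} shows in ZFC that arbitrary products of connected first countable spaces of cardinality at most $2^{\aleph_0}$ are sequentially connected.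

Both directions run through one class of objects, the two-valued functions on a power set $\mathcal P(I)$ that respect limits of sequences and ignore finite changes. Section~\ref{sec:boxes} obtains such a function from a disconnection of a product, Section~\ref{sec:atoms} extracts an ultrafilter from it, and Section~\ref{sec:positive} deduces the positive results. Section~\ref{sec:spaces} encodes the convergent sequences of $\mathcal P(\Lambda)$ in a metric space $X_\Lambda$, and Section~\ref{sec:counter} disconnects the product of the $X_\lambda$, $\lambda<\kappa$.

\section{Sequentially continuous functions and ultrafilters}\label{sec:prelim}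

A function $f:X\to\{0,1\}$ is \emph{sequentially continuous} if $x_n\to x$ implies $f(x_n)=f(x)$ for all large $n$. The fibers of such an $f$ are sequentially closed. Conversely, let $X=F_0\sqcup F_1$ with both sets sequentially closed, and let $f=j$ on $F_j$. If $x_n\to x\in F_j$ and infinitely many $x_n$ lay in $F_{1-j}$, they would form a subsequence converging to $x$, which forces $x\in F_{1-j}$. So $f$ is sequentially continuous. Hence \emph{$X$ is sequentially connected if and only if every sequentially continuous $f:X\to\{0,1\}$ is constant}. Continuous maps preserve convergence of sequences, so $f\circ e$ is sequentially continuous whenever $f$ is and $e:Z\to X$ is continuous.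

We identify $\mathcal P(I)$ with the product $\{0,1\}^I$. Thus $S_n\to S$ means that for each $i\in I$ the equivalence $i\in S_n\iff i\in S$ holds for all large $n$. Increasing sequences converge to their union and decreasing sequences to their intersection.

An \emph{ultrafilter} on a set $D$ is a family $U\subseteq\mathcal P(D)$ that is closed under supersets and finite intersections and contains exactly one of $E$, $D\setminus E$ for each $E\subseteq D$. It is \emph{principal} if it contains a singleton; a nonprincipal ultrafilter contains no finite set. It is \emph{$\sigma$-complete} if it is closed under countable intersections. For $Z\in U$ and $E\subseteq D$ we have $E\in U\iff E\cap Z\in U$.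

\begin{lemma}\label{lem:sigma}
Let $U$ be a $\sigma$-complete ultrafilter on $D$.
\begin{enumerate}
\item[(a)] If $D$ is partitioned into countably many pieces, one piece belongs to $U$.
\item[(b)] If $B_n\to B$ in $\mathcal P(D)$, then $B_n\in U\iff B\in U$ for all large $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise the complements of all pieces are in $U$, and their intersection is empty.

(b) For $\alpha\in D$ let $N(\alpha)$ be the least $N$ such that $\alpha\in B_n\iff\alpha\in B$ for all $n\ge N$. By (a) there is $N$ with $Z=\{\alpha:N(\alpha)=N\}\in U$. For $n\ge N$ we have $B_n\cap Z=B\cap Z$.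
\end{proof}

The definition of $\kappa$ asks for much more than $\sigma$-completeness. The next lemma shows that $\sigma$-completeness already detects $\kappa$. Cardinals are initial ordinals, and an ordinal is the set of smaller ordinals.

\begin{lemma}\label{lem:kappa}
\begin{enumerate}
\item[(a)] There is a $\sigma$-complete nonprincipal ultrafilter on a set $D$ if and only if $|D|\ge\kappa$.
\item[(b)] If $U$ is a $\sigma$-complete nonprincipal ultrafilter on $D$ and $D$ is partitioned into fewer than $\kappa$ pieces, then one piece belongs to $U$.
\item[(c)] $\aleph_0<\kappa$, and $\theta<\kappa$ implies $2^\theta<\kappa$.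
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\kappa_0$ be the least cardinality of a set with a $\sigma$-complete nonprincipal ultrafilter, and $\kappa_0=\infty$ if there is no such set. We first prove (b) with $\kappa_0$ in place of $\kappa$. Let $q:D\to J$ send each point to its piece, with $|J|<\kappa_0$. The family $\{E\subseteq J:q^{-1}(E)\in U\}$ is a $\sigma$-complete ultrafilter on $J$, because preimages commute with complements and intersections. By minimality of $\kappa_0$ it contains a singleton $\{j\}$, and then the piece $q^{-1}(j)$ is in $U$.

Next, $\kappa_0=\kappa$. The ultrafilter on a measurable cardinal is $\sigma$-complete, so $\kappa_0\le\kappa$. It remains to show that $\kappa_0$ is measurable if $\kappa_0<\infty$. Let $U$ be a $\sigma$-complete nonprincipal ultrafilter on $\kappa_0$. By Lemma~\ref{lem:sigma}(a) applied to the partition into singletons, $\kappa_0$ is uncountable. Let $E_\xi\in U$ for $\xi<\eta$, where $\eta<\kappa_0$. Partition $\kappa_0$ into $\bigcap_\xi E_\xi$ and the sets $F_\xi$ of points $\alpha$ for which $\xi$ is least with $\alpha\notin E_\xi$. One piece is in $U$, and it is not $F_\xi$, which is disjoint from $E_\xi$. So $\bigcap_\xi E_\xi\in U$.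

This proves (b) and the forward direction of (a). If $|D|\ge\kappa$, take $D'\subseteq D$ of cardinality $\kappa$ and a $\sigma$-complete nonprincipal ultrafilter $U'$ on $D'$; then $\{E\subseteq D:E\cap D'\in U'\}$ is one on $D$. Part (c) holds because measurable cardinals are strongly inaccessible \cite{Jech}, that is, uncountable, regular, and greater than $2^\theta$ for every smaller cardinal $\theta$.
\end{proof}

\section{From a product to a power set}\label{sec:boxes}

\begin{definition}
A function $g:\mathcal P(I)\to\{0,1\}$ is \emph{admissible} if it is sequentially continuous and $g(S)=g(S\triangle\{i\})$ for all $S\subseteq I$ and $i\in I$.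
\end{definition}

By induction, an admissible $g$ satisfies $g(S)=g(T)$ whenever $S\triangle T$ is finite. The indicator function of a $\sigma$-complete nonprincipal ultrafilter on $I$ is admissible, by Lemma~\ref{lem:sigma}(b) and because complements of singletons belong to the ultrafilter, and it is not constant.

A disconnection of a product can be tested on the points that mix the coordinates of two given points. These mixtures are indexed by $\mathcal P(I)$.

\begin{lemma}\label{lem:reduction}
Let $X_i$ $(i\in I)$ be sequentially connected, and let $f:\prod_iX_i\to\{0,1\}$ be sequentially continuous with $f(x)=0$ and $f(y)=1$. For $S\subseteq I$ let $p_S$ be the point with coordinates $y_i$ for $i\in S$ and $x_i$ for $i\notin S$. Then $g(S)=f(p_S)$ is admissible, $g(\emptyset)=0$ and $g(I)=1$.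
\end{lemma}

\begin{proof}
If $S_n\to S$, then each coordinate of $p_{S_n}$ eventually equals that of $p_S$, so $p_{S_n}\to p_S$ and $g(S_n)=g(S)$ for large $n$. The points $p_S$ and $p_{S\triangle\{i\}}$ both lie in the image of the continuous map $X_i\to\prod_jX_j$ that varies coordinate $i$ and keeps the other coordinates of $p_S$. The composite of this map with $f$ is constant, because $X_i$ is sequentially connected. Finally $p_\emptyset=x$ and $p_I=y$.
\end{proof}

Fix an admissible $g$ on $\mathcal P(I)$. We want to locate the part of $I$ that is responsible for a change of the value of $g$. A \emph{box} is a pair $b=(A,B)$ with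
\[
A\subseteq B\subseteq I,\qquad g(A)=0,\qquad g(B)=1 .
\]
Its \emph{difference} is $D(b)=B\setminus A$, the set whose addition switches $g$ from $0$ to $1$. We write $(A',B')\le(A,B)$, and say that the first box is \emph{below} the second, if $A\subseteq A'\subseteq B'\subseteq B$; then the difference shrinks. A set $E\subseteq D(b)$ is \emph{$b$-large} if some box $b'\le b$ has $D(b')\subseteq E$. We put
\[
\mathcal U_b=\{E\subseteq D(b): E\text{ is $b$-large}\}.
\]
If $g$ is not constant, then $g$ or $1-g$ (which is also admissible) has a box: if $g(S)\ne g(T)$, then $g(S\cap T)$ differs from $g(S)$ or from $g(T)$, so $g$ takes different values on two nested sets.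

\begin{lemma}\label{lem:boxes}
\begin{enumerate}
\item[(a)] If $D(b)=D_0\sqcup D_1$, then $D_0$ or $D_1$ is $b$-large.
\item[(b)] If $b_1\ge b_2\ge\cdots$ are boxes, $b_n=(A_n,B_n)$, then $b_\infty=(\bigcup_nA_n,\bigcap_nB_n)$ is a box below every $b_n$, and $D(b_\infty)=\bigcap_nD(b_n)$.
\item[(c)] $D(b)$ is infinite for every box $b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $b=(A,B)$ and $C=A\cup D_0$. If $g(C)=1$, then $(A,C)$ is a box with difference $D_0$. If $g(C)=0$, then $(C,B)$ is a box with difference $D_1$.

(b) We have $A_n\subseteq A_{n+m}\subseteq B_{n+m}\subseteq B_m$, so $\bigcup A_n\subseteq\bigcap B_n$. The monotone sequences $A_n$ and $B_n$ converge to $\bigcup A_n$ and $\bigcap B_n$, and sequential continuity gives the values $0$ and $1$ there. A point lies in $D(b_\infty)$ if and only if it lies in every $B_n$ and in no $A_n$.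

(c) Finite changes do not alter $g$, while $g(A)\ne g(B)$.
\end{proof}

These three facts already settle the small cases.

\begin{example}\label{ex:small}
Let $I=\{1,2,\dots\}$. Every $S\subseteq I$ is the limit of the finite sets $S\cap\{1,\dots,n\}$, so $g(S)=g(\emptyset)$ and $g$ is constant. With Lemma~\ref{lem:reduction} this is countable productivity.

Now let $|I|\le2^{\aleph_0}$, say $I\subseteq\{0,1\}^{\mathbb N}$. An uncountable set is not a limit of finite sets, so we bisect instead. Suppose $b_0$ is a box. Split $D(b_0)$ according to the first digit of $i\in I$; by Lemma~\ref{lem:boxes}(a) there is a box $b_1\le b_0$ such that the first digit is constant on $D(b_1)$. Split $D(b_1)$ according to the second digit to obtain $b_2\le b_1$, and so on. By (b) the limit $b_\infty$ is a box, and every digit is constant on $D(b_\infty)$, so $D(b_\infty)$ has at most one point. This contradicts (c). Hence neither $g$ nor $1-g$ has a box, and $g$ is constant. So every product of at most $2^{\aleph_0}$ sequentially connected spaces is sequentially connected.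
\end{example}

\section{Extracting an ultrafilter}\label{sec:atoms}

Lemma~\ref{lem:boxes}(b) allows only countably many bisections, and these separate at most $2^{\aleph_0}$ points. For larger $I$ we therefore change the goal: instead of shrinking the difference of a box to a point, we shrink it until the choice in Lemma~\ref{lem:boxes}(a) is always forced. A box $b$ is an \emph{atom} if no two disjoint subsets of $D(b)$ are both $b$-large.

\begin{example}\label{ex:two}
Let $I=I_1\sqcup I_2$, let $U_j$ be a $\sigma$-complete nonprincipal ultrafilter on $I_j$, and let $g(S)=1$ if and only if $S\cap I_1\in U_1$ and $S\cap I_2\in U_2$. This $g$ is admissible, but $g^{-1}(1)$ is not an ultrafilter, since it contains neither $I_1$ nor $I_2$. The box $(\emptyset,I)$ is not an atom, because the boxes $(I_1,I)$ and $(I_2,I)$ have disjoint differences. For $b=(I_1,I)$ we get $\mathcal U_b=U_2$: a box $(A,B)\le b$ has $A\cap I_2\notin U_2$ and $B\cap I_2\in U_2$, so $B\setminus A\in U_2$; and $(I_1,I_1\cup E)$ is a box for every $E\in U_2$. So $b$ is an atom.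
\end{example}

\begin{proposition}\label{prop:ultra}
Let $g:\mathcal P(I)\to\{0,1\}$ be admissible. Below every box there is a box $b$ such that $\mathcal U_b$ is a $\sigma$-complete nonprincipal ultrafilter on $D(b)$. In particular, if $g$ is not constant, then $|I|\ge\kappa$.
\end{proposition}

\begin{proof}
\emph{Step 1: if $D(b)=\bigsqcup_{n\ge1}D_n$, then some $D_n$ is $b$-large.} Suppose not. Put $b_0=b$, and let $b_{n-1}\le b$ be a box with $D(b_{n-1})\subseteq\bigcup_{m\ge n}D_m$. The set $D(b_{n-1})\cap D_n$ is not $b_{n-1}$-large, since a box witnessing this would show that $D_n$ is $b$-large. By Lemma~\ref{lem:boxes}(a) there is a box $b_n\le b_{n-1}$ with $D(b_n)\subseteq\bigcup_{m>n}D_m$. The limit box $b_\infty$ has empty difference, contrary to Lemma~\ref{lem:boxes}(c).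

\emph{Step 2: if $b$ is an atom, $\mathcal U_b$ is a $\sigma$-complete nonprincipal ultrafilter.} The family $\mathcal U_b$ is closed under supersets in $D(b)$. For $E\subseteq D(b)$, at least one of $E$ and $D(b)\setminus E$ is $b$-large by Lemma~\ref{lem:boxes}(a), and at most one because $b$ is an atom. Let $E_n\in\mathcal U_b$ for $n\ge1$. Partition $D(b)$ into $\bigcap_nE_n$ and the sets $F_n$ of points $i$ for which $n$ is least with $i\notin E_n$. By Step~1 one piece is $b$-large. It is not $F_n$, because $F_n$ is disjoint from the $b$-large set $E_n$. So $\bigcap_nE_n\in\mathcal U_b$. No finite set is $b$-large, by Lemma~\ref{lem:boxes}(c).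

\emph{Step 3: there is an atom below every box $b_0$.} Suppose that no box below $b_0$ is an atom. Then we can split repeatedly, setting aside at each stage a box $c_n=(P_n,Q_n)$ and continuing in a box $b_n$ whose difference is disjoint from $D(c_n)$. The sets $Q_n\setminus P_n$ are then pairwise disjoint, so $P_n$ and $Q_n$ have the same limit along any subsequence on which $P_n$ converges, although $g(P_n)=0$ and $g(Q_n)=1$. The difficulty is that a sequence in $\mathcal P(I)$ need not have a convergent subsequence. (In $I=\{0,1\}^{\mathbb N}$ let $S_n$ consist of the points with $n$-th digit $1$; any subsequence diverges at a point whose digits alternate along it.) So convergence has to be built into the construction, by making $P_n$ trivial on the part of $I$ that remains undecided.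

We construct boxes $b_n=(A_n,B_n)$ and $c_n=(P_n,Q_n)$ for $n\ge1$. Since $b_{n-1}$ is not an atom, there are boxes $c_n,b'\le b_{n-1}$ with $D(c_n)\cap D(b')=\emptyset$. Apply Lemma~\ref{lem:boxes}(a) to $b'$ and the partition of $D(b')$ into $D(b')\setminus P_n$ and $D(b')\cap P_n$. This gives a box $b_n\le b'$ with
\[
\text{(out)}\quad D(b_n)\cap P_n=\emptyset\qquad\text{or}\qquad\text{(in)}\quad D(b_n)\subseteq P_n .
\]
Since $Q_n\setminus P_n=D(c_n)$ is disjoint from $D(b_n)$, the same alternative holds with $Q_n$ in place of $P_n$.

Let $b_\infty=(A_\infty,B_\infty)$ be the limit box, and let $N$ be an infinite set of indices $n$ for which the same alternative holds. Put $L=A_\infty$ if it is (out) and $L=B_\infty$ if it is (in). We claim that $P_n\to L$ and $Q_n\to L$ along $N$. Let $i\in I$; recall that $A_{n-1}\subseteq P_n\subseteq Q_n\subseteq B_{n-1}$ and $A_\infty\subseteq L\subseteq B_\infty$.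
\begin{itemize}
\item If $i\in A_\infty$, say $i\in A_m$, then $i\in A_{n-1}\subseteq P_n\subseteq Q_n$ for $n>m$, and $i\in L$.
\item If $i\notin B_\infty$, say $i\notin B_m$, then $i\notin B_{n-1}\supseteq Q_n\supseteq P_n$ for $n>m$, and $i\notin L$.
\item If $i\in D(b_\infty)$, then $i\in D(b_n)$ for all $n$. In case (out), $i$ lies in none of $P_n$, $Q_n$ $(n\in N)$ and $L=A_\infty$. In case (in), it lies in all of $P_n$, $Q_n$ $(n\in N)$ and $L=B_\infty$.
\end{itemize}
Sequential continuity along $N$ gives $g(L)=0$ from the sets $P_n$ and $g(L)=1$ from the sets $Q_n$, a contradiction.

Steps 2 and 3 prove the first assertion. If $g$ is not constant, then $g$ or $1-g$ has a box, so some $D\subseteq I$ has a $\sigma$-complete nonprincipal ultrafilter, and $|I|\ge|D|\ge\kappa$ by Lemma~\ref{lem:kappa}(a).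
\end{proof}

\begin{remark}
Invariance under one-point changes enters only through Lemma~\ref{lem:boxes}(c). Without it, $g(S)=1\iff i_0\in S$ is a nonconstant sequentially continuous function, and it leads to a principal ultrafilter. Sequential continuity enters in Lemma~\ref{lem:boxes}(b) and at the end of Step~3. Without it, the indicator function of a nonprincipal ultrafilter on $\mathbb N$ is invariant and nonconstant.
\end{remark}

\section{Sequentially connected products}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:main}, $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)$]
If (2) fails, Lemma~\ref{lem:reduction} gives a nonconstant admissible function on $\mathcal P(I)$ with $|I|=\mu$, and Proposition~\ref{prop:ultra} gives $\mu\ge\kappa$. So (1) implies (2). First countable connected spaces are sequentially connected, so (2) implies (3); this is the only use of first countability. Metrizable spaces are first countable, so (3) implies (4).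
\end{proof}

For Theorem~\ref{thm:bounded} the index set may be large, and the ultrafilter of Proposition~\ref{prop:ultra} is no contradiction in itself. Here we use what its members mean: the value of $f$ can be switched by changing coordinates only inside a given member. If the factors over that member are all copies of one space, the switch takes place along a diagonal copy of that space.

\begin{proof}[Proof of Theorem~\ref{thm:bounded}, first assertion]
If $\kappa=\infty$, this is the implication $(1)\Rightarrow(2)$ above. Let $\kappa<\infty$; by Lemma~\ref{lem:kappa}(c) we may assume that $\theta$ is infinite. Suppose the product is not sequentially connected, and take $f,x,y,p_S,g$ as in Lemma~\ref{lem:reduction}. Then $(\emptyset,I)$ is a box, and Proposition~\ref{prop:ultra} gives a box $b$ for which $\mathcal U_b$ is a $\sigma$-complete nonprincipal ultrafilter on $D(b)$.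

Write $i\sim i'$ if there is a homeomorphism $X_i\to X_{i'}$ with $x_i\mapsto x_{i'}$ and $y_i\mapsto y_{i'}$. Each triple $(X_i,x_i,y_i)$ can be transported to a subset of $\theta$. There are $2^\theta$ subsets, at most $2^{2^\theta}$ topologies on each, and at most $\theta^2$ pairs of marked points. So there are at most $2^\theta\cdot2^{2^\theta}\cdot\theta^2=2^{2^\theta}$ equivalence classes, and $2^{2^\theta}<\kappa$ by Lemma~\ref{lem:kappa}(c). By Lemma~\ref{lem:kappa}(b), the trace $E$ of some class on $D(b)$ belongs to $\mathcal U_b$. Thus there is a box $(A',B')\le b$ whose difference $D'=B'\setminus A'$ lies in $E$, and $D'\ne\emptyset$.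

Fix $i_0\in D'$ and homeomorphisms $h_i:X_{i_0}\to X_i$ $(i\in D')$ that respect the marked points. Define $e:X_{i_0}\to\prod_iX_i$ by
\[
e(z)_i=h_i(z)\ \ (i\in D'),\qquad e(z)_i=y_i\ \ (i\in A'),\qquad e(z)_i=x_i\ \ (i\notin B').
\]
All coordinates of $e$ are continuous, so $e$ is continuous. Moreover $e(x_{i_0})=p_{A'}$ and $e(y_{i_0})=p_{B'}$, so the sequentially continuous function $f\circ e$ takes the values $g(A')=0$ and $g(B')=1$. This contradicts the sequential connectedness of $X_{i_0}$.
\end{proof}

\section{A metric space built from convergent sequences of sets}\label{sec:spaces}

The counterexample exploits the jump at $\kappa$: admissible functions on $\mathcal P(\lambda)$ are constant for $\lambda<\kappa$, while an ultrafilter gives a nonconstant one on $\mathcal P(\kappa)$. We turn the first fact into the connectedness of a metric space $X_\lambda$ and use the second to disconnect the product. By the part of Theorem~\ref{thm:bounded} already proved, the sizes of the factors cannot stay bounded below $\kappa$.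

Let $\Lambda$ be a set. For $S\subseteq\Lambda$ let $[S]=\{T\subseteq\Lambda:S\triangle T\text{ is finite}\}$ be its \emph{class}. We look for a first countable space $X_\Lambda$ with a map $\varphi$ onto the set of classes such that convergence in $X_\Lambda$ lifts to convergence of representatives in $\mathcal P(\Lambda)$, and such that $X_\Lambda$ is connected when $|\Lambda|<\kappa$. The obvious topologies on the set of classes each miss one requirement. The discrete topology has the lifting property and is disconnected for infinite $\Lambda$. The quotient topology from $\{0,1\}^\Lambda$ is indiscrete, as every class is dense; then the constant sequence $[\emptyset]$ converges to $[\Lambda]$, although finite sets do not converge to an uncountable $\Lambda$. Nor can one require that $[S_n]$ and $[S]$ have distance at most $1/n$ whenever $S_n\to S$: any set $T$ is the $n$-th term of some sequence converging to $S$, so all distances would vanish. The remedy is to give each convergent sequence its own points, attached to the classes by segments of length $1$, so that passing from one sequence to another has a fixed cost.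

Let $\Sigma$ be the set of all convergent sequences $\sigma=(S^\sigma_n)_{n\ge1}$ in $\mathcal P(\Lambda)$, and let $S^\sigma_\infty$ be the limit of $\sigma$. Put $\hat{\mathbb N}=\{1,2,\dots\}\cup\{\infty\}$, $\varepsilon_n=1/n$ and $\varepsilon_\infty=0$. The set $X_\Lambda$ consists of a \emph{center} $o_c$ for each class $c$ and of the triples $(\sigma,n,t)$ with $\sigma\in\Sigma$, $n\in\hat{\mathbb N}$, $0<t\le1$. We let $(\sigma,n,0)$ denote the center $o_{[S^\sigma_n]}$. The set $\{(\sigma,n,t):0\le t\le1\}$ is the \emph{spike} $(\sigma,n)$, the point $(\sigma,n,1)$ is its \emph{tip}, and $t$ is the \emph{height} of $(\sigma,n,t)$. Let $H_c$ be the union of $\{o_c\}$ and all spikes $(\sigma,n)$ with $[S^\sigma_n]=c$. The sets $H_c$ partition $X_\Lambda$, and we put $\varphi(x)=c$ for $x\in H_c$. See Figure~\ref{fig:spikes}.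

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \n/\c in {1/7, 2/5.2, 3/3.5, 4/1.9} {
  \draw[gray] (\c,0) -- +(-0.4,-0.8) (\c,0) -- +(0,-0.9) (\c,0) -- +(0.4,-0.8);
  \draw[thick] (\c,0) -- (6/\n,2);
  \fill (6/\n,2) circle (1.5pt);
  \fill (\c,0) circle (2pt) node[right] {$o_{[S_{\n}]}$};
}
\draw[gray] (-0.8,0) -- +(-0.4,-0.8) (-0.8,0) -- +(0,-0.9) (-0.8,0) -- +(0.4,-0.8);
\draw[thick] (-0.8,0) -- (0,2);
\fill (0,2) circle (1.5pt) node[above] {$(\sigma,\infty,1)$};
\fill (-0.8,0) circle (2pt) node[left] {$o_{[S_\infty]}$};
\node[above] at (6,2) {$(\sigma,1,1)$};
\node[above] at (3,2) {$(\sigma,2,1)$};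
\node at (0.8,2) {$\cdots$};
\node at (0.6,0) {$\cdots$};
\end{tikzpicture}
\caption{The spikes of one convergent sequence $\sigma=(S_n)$ with limit $S_\infty$ in the space $X_\Lambda$, drawn for pairwise distinct classes $[S_n]$ and not to scale. Each spike has length $1$. The tips $(\sigma,n,1)$ converge to the tip $(\sigma,\infty,1)$, while distinct centers are at distance $1$ from each other. The gray spikes belong to other sequences.}
\label{fig:spikes}
\end{figure}

We define the metric through the functions that are to be $1$-Lipschitz, because this makes lower bounds for distances easy: it suffices to exhibit a function. Let $\mathcal F$ be the set of all $h:X_\Lambda\to[0,1]$ such that, for all $\sigma\in\Sigma$, $n,m\in\hat{\mathbb N}$ and $s,t\in[0,1]$,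
\begin{equation}\label{eq:lip}
|h(\sigma,n,t)-h(\sigma,n,s)|\le|t-s|,\qquad |h(\sigma,n,1)-h(\sigma,m,1)|\le|\varepsilon_n-\varepsilon_m| ,
\end{equation}
and put $d(x,y)=\sup_{h\in\mathcal F}|h(x)-h(y)|$. As a supremum of pseudometrics bounded by $1$, $d$ is a pseudometric bounded by $1$. Every $h\in\mathcal F$ is $1$-Lipschitz for $d$, and by \eqref{eq:lip}
\begin{equation}\label{eq:upper}
d\bigl((\sigma,n,t),(\sigma,n,s)\bigr)\le|t-s|,\qquad d\bigl((\sigma,n,1),(\sigma,m,1)\bigr)\le|\varepsilon_n-\varepsilon_m| .
\end{equation}
Two families of functions in $\mathcal F$ are needed, one vanishing at a given center and one at a given tip.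
\begin{itemize}
\item For a class $c$, let $u_c$ be the height on $H_c$ and $1$ outside $H_c$. On each spike $u_c$ equals $t$ or is constant, and it is $1$ at all tips. So $u_c\in\mathcal F$. In particular distinct centers are at distance $1$.
\item For a spike $(\sigma,n)$, let $w_{\sigma,n}(\sigma,m,t)=\min\bigl(1,(1-t)+|\varepsilon_n-\varepsilon_m|\bigr)$ for $m\in\hat{\mathbb N}$, and let $w_{\sigma,n}=1$ at all centers and on the spikes of all other sequences. The formula gives $1$ at $t=0$, so the definition is consistent, and it is $1$-Lipschitz in $t$. At the tip $(\sigma,m,1)$ the value is $|\varepsilon_n-\varepsilon_m|$, which satisfies the second inequality of \eqref{eq:lip} by the triangle inequality in $\mathbb R$; at tips of other sequences the value is $1$. So $w_{\sigma,n}\in\mathcal F$.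
\end{itemize}

\begin{lemma}\label{lem:metric}
The pseudometric $d$ is a metric on $X_\Lambda$.
\end{lemma}

\begin{proof}
Let $x\ne y$; we need $h\in\mathcal F$ with $h(x)\ne h(y)$. If both points are tips and $x=(\sigma,n,1)$, then $w_{\sigma,n}(x)=0$, while $w_{\sigma,n}(y)$ is $|\varepsilon_n-\varepsilon_m|$ with $m\ne n$, or $1$. Otherwise let $x\in H_c$ have height $t_0<1$. If $u_c(y)\ne t_0$, take $h=u_c$. If $u_c(y)=t_0$, then $y\in H_c$ and $y$ has height $t_0$. Since $H_c$ has only one point of height $0$ and each spike has one point of each height, $t_0>0$ and $x,y$ lie on different spikes. Let $x=(\sigma,n,t_0)$. Then $w_{\sigma,n}(x)=1-t_0<1$, while $w_{\sigma,n}(y)$ is $\min(1,1-t_0+|\varepsilon_n-\varepsilon_m|)$ with $m\ne n$, or $1$. In both cases $w_{\sigma,n}(y)>1-t_0$.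
\end{proof}

\begin{lemma}[Lifting]\label{lem:lift}
If $x_k\to x$ in $X_\Lambda$, there are $A_k\in\varphi(x_k)$ and $A\in\varphi(x)$ with $A_k\to A$ in $\mathcal P(\Lambda)$.
\end{lemma}

\begin{proof}
It suffices to choose $A_k$ for large $k$; the other representatives are arbitrary. Suppose $x\in H_c$ is not a tip. Then $u_c(x)<1$, so $u_c(x_k)<1$ and hence $x_k\in H_c$ for large $k$. Fix $A\in c$ and take $A_k=A$.

Suppose $x=(\sigma,n,1)$. Then $w_{\sigma,n}(x_k)\to0$. As soon as $w_{\sigma,n}(x_k)<1$, we have $x_k=(\sigma,m_k,t_k)$ with $t_k>0$ and $|\varepsilon_n-\varepsilon_{m_k}|\le w_{\sigma,n}(x_k)$. Take $A=S^\sigma_n\in\varphi(x)$ and $A_k=S^\sigma_{m_k}\in\varphi(x_k)$. If $n<\infty$, then $m_k=n$ and $A_k=A$ for large $k$. If $n=\infty$, let $\alpha\in\Lambda$ and choose $M$ such that $\alpha\in S^\sigma_m\iff\alpha\in S^\sigma_\infty$ for all $m\ge M$ in $\hat{\mathbb N}$; then $m_k\ge M$ for large $k$. So $A_k\to A$.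
\end{proof}

\begin{lemma}\label{lem:connected}
If $|\Lambda|<\kappa$, then $X_\Lambda$ is connected and $|X_\Lambda|<\kappa$.
\end{lemma}

\begin{proof}
Suppose $W\subseteq X_\Lambda$ is clopen, nonempty and proper. By \eqref{eq:upper} each spike is a continuous image of $[0,1]$, so $H_c$ is a union of connected sets through $o_c$ and is connected. Hence $W$ is a union of sets $H_c$. Let $g(S)=1$ if $H_{[S]}\subseteq W$ and $g(S)=0$ otherwise. Then $g$ depends only on $[S]$, and it is not constant. Let $S_n\to S_\infty$, and let $\sigma\in\Sigma$ be this sequence. By \eqref{eq:upper} the tips $(\sigma,n,1)\in H_{[S_n]}$ converge to $(\sigma,\infty,1)\in H_{[S_\infty]}$. Since $W$ and its complement are open, $g(S_n)=g(S_\infty)$ for large $n$. So $g$ is admissible, and Proposition~\ref{prop:ultra} gives $|\Lambda|\ge\kappa$, a contradiction.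

With $\theta=|\Lambda|+\aleph_0<\kappa$ there are at most $2^\theta$ classes and at most $(2^\theta)^{\aleph_0}=2^\theta$ sequences, so $|X_\Lambda|\le2^\theta+2^\theta\cdot\aleph_0\cdot2^{\aleph_0}=2^\theta<\kappa$ by Lemma~\ref{lem:kappa}(c).
\end{proof}

\begin{remark}\label{rem:disc}
If $|\Lambda|\ge\kappa$, then $X_\Lambda$ is disconnected. Take a $\sigma$-complete nonprincipal ultrafilter $U$ on $\Lambda$. Each class is contained in $U$ or disjoint from it, and the function that is $1$ at $x$ exactly when $\varphi(x)\subseteq U$ is sequentially continuous by Lemmas~\ref{lem:lift} and~\ref{lem:sigma}(b). It separates $o_{[\emptyset]}$ from $o_{[\Lambda]}$.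
\end{remark}

\section{The counterexample}\label{sec:counter}

Let $\kappa<\infty$, and fix a $\sigma$-complete nonprincipal ultrafilter $U$ on $\kappa$. For each ordinal $\lambda<\kappa$ let $X_\lambda$ be the space of Section~\ref{sec:spaces} for $\Lambda=\lambda$. We want to imitate Remark~\ref{rem:disc} on $\prod_{\lambda<\kappa}X_\lambda$. A point of the product determines a class of subsets of $\lambda$ for each $\lambda<\kappa$, and we must merge these into one class of subsets of $\kappa$. We do so by a majority vote with respect to $U$. For $\mathbf A=(A_\lambda)_{\lambda<\kappa}$ with $A_\lambda\subseteq\lambda$ let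
\[
\ell(\mathbf A)=\bigl\{\alpha<\kappa:\{\lambda<\kappa:\alpha\in A_\lambda\}\in U\bigr\}.
\]

\begin{lemma}\label{lem:ell}
\begin{enumerate}
\item[(a)] If $A_\lambda\triangle A'_\lambda$ is finite for every $\lambda$, then $\ell(\mathbf A)\triangle\ell(\mathbf A')$ is finite.
\item[(b)] If $A^n_\lambda\to A_\lambda$ as $n\to\infty$ for every $\lambda$, then $\ell(\mathbf A^n)\to\ell(\mathbf A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sizes $|A_\lambda\triangle A'_\lambda|$ need not be bounded, but by Lemma~\ref{lem:sigma}(a) there is $k$ such that $Z=\{\lambda:|A_\lambda\triangle A'_\lambda|=k\}\in U$. If $\alpha\in\ell(\mathbf A)\setminus\ell(\mathbf A')$, then $\{\lambda:\alpha\in A_\lambda\}$ and $\{\lambda:\alpha\notin A'_\lambda\}$ are in $U$, so $Z_\alpha=\{\lambda:\alpha\in A_\lambda\triangle A'_\lambda\}\in U$; exchanging the roles gives the same for $\alpha\in\ell(\mathbf A')\setminus\ell(\mathbf A)$. If $\ell(\mathbf A)\triangle\ell(\mathbf A')$ contained $k+1$ points $\alpha_0,\dots,\alpha_k$, then $Z\cap Z_{\alpha_0}\cap\dots\cap Z_{\alpha_k}$ would be in $U$, hence nonempty, and any $\lambda$ in it would have $k=|A_\lambda\triangle A'_\lambda|\ge k+1$.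

(b) Fix $\alpha<\kappa$, and put $B_n=\{\lambda:\alpha\in A^n_\lambda\}$ and $B=\{\lambda:\alpha\in A_\lambda\}$. The hypothesis implies $B_n\to B$ in $\mathcal P(\kappa)$. By Lemma~\ref{lem:sigma}(b), $B_n\in U\iff B\in U$ for large $n$, that is, $\alpha\in\ell(\mathbf A^n)\iff\alpha\in\ell(\mathbf A)$.
\end{proof}

\begin{proposition}\label{prop:counter}
The product $\prod_{\lambda<\kappa}X_\lambda$ is not sequentially connected.
\end{proposition}

\begin{proof}
For $x=(x_\lambda)$ in the product choose $A_\lambda\in\varphi(x_\lambda)$, and let $f(x)=1$ if $\ell(\mathbf A)\in U$ and $f(x)=0$ otherwise. Another choice of representatives changes $\ell(\mathbf A)$ by a finite set, by Lemma~\ref{lem:ell}(a), and this does not affect membership in the nonprincipal ultrafilter $U$. So $f$ is well defined.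

Let $x^n\to x$. Then $x^n_\lambda\to x_\lambda$ for each $\lambda$, and Lemma~\ref{lem:lift} provides representatives with $A^n_\lambda\to A_\lambda$. We may compute $f(x^n)$ and $f(x)$ from these. By Lemma~\ref{lem:ell}(b), $\ell(\mathbf A^n)\to\ell(\mathbf A)$, and by Lemma~\ref{lem:sigma}(b), $f(x^n)=f(x)$ for large $n$. So $f$ is sequentially continuous.

For $x_\lambda=o_{[\emptyset]}$ take $A_\lambda=\emptyset$; then $\ell(\mathbf A)=\emptyset$ and $f(x)=0$. For $x_\lambda=o_{[\lambda]}$ take $A_\lambda=\lambda$; then $\alpha\in\ell(\mathbf A)$ if and only if $\{\lambda:\lambda>\alpha\}\in U$. The set $\{\lambda:\lambda\le\alpha\}$ has cardinality less than $\kappa$. If it were in $U$, the members of $U$ contained in it would form a $\sigma$-complete nonprincipal ultrafilter on it, contrary to Lemma~\ref{lem:kappa}(a). So $\ell(\mathbf A)=\kappa$ and $f(x)=1$. Thus $f$ is not constant.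
\end{proof}

The last paragraph is where the growth of the factors is used. If all $A_\lambda$ were subsets of one ordinal $\lambda_0<\kappa$, then $\ell(\mathbf A)\subseteq\lambda_0\notin U$ and $f$ would vanish identically.

\begin{proof}[Proof of Theorem~\ref{thm:bounded}, second assertion]
The $\kappa$ spaces $X_\lambda$ are metrizable by Lemma~\ref{lem:metric}, and connected of cardinality less than $\kappa$ by Lemma~\ref{lem:connected}. Apply Proposition~\ref{prop:counter}.
\end{proof}

To obtain a power of a single space we join the $X_\lambda$ at a point; each of them is then a continuous image of the joined space.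

\begin{proof}[Proof of Theorem~\ref{thm:main}, $(4)\Rightarrow(1)$ and conclusion]
Let $\mu\ge\kappa$; we show that (4) fails. Let $d_\lambda$ be the metric of $X_\lambda$ and fix $b_\lambda\in X_\lambda$. Let $X$ be the set of points $z\in\prod_{\lambda<\kappa}X_\lambda$ with $z_\lambda\ne b_\lambda$ for at most one $\lambda$, with the metric
\[
\rho(z,z')=\sum_{\lambda<\kappa}d_\lambda(z_\lambda,z'_\lambda),
\]
a sum with at most two nonzero terms. This is the wedge of the spaces $X_\lambda$: it is the union of the sets $\{z:z_\nu=b_\nu\text{ for all }\nu\ne\lambda\}$, which are isometric to $X_\lambda$ and share the point $(b_\lambda)_{\lambda<\kappa}$. So $X$ is connected and metrizable. The maps $r_\lambda:X\to X_\lambda$, $r_\lambda(z)=z_\lambda$, are $1$-Lipschitz and onto. The projection $X^\mu\to X^\kappa$ followed by $\prod_\lambda r_\lambda:X^\kappa\to\prod_{\lambda<\kappa}X_\lambda$ is a continuous surjection. Its composite with the function $f$ from the proof of Proposition~\ref{prop:counter} is sequentially continuous and not constant. So $X^\mu$ is not sequentially connected.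

The four conditions are therefore equivalent. The Conjecture asserts (3) for every $\mu$, which is equivalent to $\mu<\kappa$ for every $\mu$, that is, to $\kappa=\infty$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LCA}
\emph{Connected LCA groups are sequentially connected},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1302/lintka.pdf}.

\bibitem{Jech}
Jech, \emph{Set Theory}.

\bibitem{Scott}
D.~Scott, \emph{Measurable cardinals and constructible sets}, 1961.

\end{thebibliography}
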